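\title{Crossing families of linear size in planar point sets}

\begin{abstract}
Let $c(k)$ be the least integer such that every set of $c(k)$ points in the plane, no three on a line, spans $k$ pairwise crossing segments. We prove that $2k\le c(k)\le 28672\,k$. For two point sets $A$ and $B$ separated by a line, we sort the segments from $A$ to $B$ by the number of points above their supporting lines. Two segments of the same class that do not cross force many lines spanned by one of the sets to cut through the other set, and a one-sided maximal inequality shows that few segments take part in such a configuration. The same argument shows that every geometric graph with $N$ vertices and $\varepsilon N^2$ edges has at least $c\,\varepsilon^3N$ pairwise crossing edges, for an absolute constant $c>0$.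
\end{abstract}

\section{The problem and the results}

A set of points in the plane is in \emph{general position} if no three of its points are collinear. Two segments \emph{cross} if they intersect at a point that is an endpoint of neither, and a \emph{crossing family} is a collection of segments any two of which cross. A point set $X$ \emph{generates} a collection of segments if all their endpoints lie in $X$. For a positive integer $k$, let $c(k)$ be the least integer such that every planar set of $c(k)$ points in general position generates a crossing family of $k$ segments.

In a set in general position, two distinct segments with a common endpoint have no other common point. So $k$ pairwise crossing segments have $2k$ distinct endpoints, and $c(k)\ge 2k$. For points in convex position this count is the only obstruction: if $v_1,\dots,v_{2k}$ are vertices of a convex polygon in cyclic order, the segments $v_iv_{i+k}$, $1\le i\le k$, cross pairwise. Other sets do worse. A triangle with one point inside generates no crossing at all, while five points always generate one because the complete graph $K_5$ is not planar; thus $c(2)=5$. The function $c(k)$ measures how much an unfavorable position of the points can cost. A bound of Aronov et al.\ gives $c(k)\le 12k^2$,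 and the question whether this can be improved to a linear bound is posed in \cite{problem}. The answer is yes.

\begin{theorem}\label{thm:main}
For every integer $k\ge 1$,
\[
2k\le c(k)\le 28672\,k .
\]
\end{theorem}

The method does not need all the segments spanned by the point set. A \emph{geometric graph} is a graph whose vertices are points in general position and whose edges are drawn as straight segments.

\begin{theorem}\label{thm:dense}
There is an absolute constant $c>0$ such that every geometric graph with $N$ vertices and $M=\varepsilon N^2\ge 1$ edges contains at least $c\,\varepsilon^3N$ pairwise crossing edges. The linear dependence on $N$ is optimal. For $\varepsilon\le\frac14$ one cannot guarantee more than $4\varepsilon N$ pairwise crossing edges, at least for those $N\ge 2t$ that are divisible by $t=\lfloor 1/(4\varepsilon)\rfloor$.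
\end{theorem}

For example, the complete bipartite graph between $N$ red and $N$ blue points in general position has $2N$ vertices and $\frac14(2N)^2$ edges, so these points span at least $cN/32$ pairwise crossing segments with one red and one blue endpoint.

Both theorems rest on one statement about two sets $A$ and $B$ separated by a line (Theorem~\ref{thm:key}). The $|A||B|$ segments between them fall into fewer than $|A|+|B|$ classes, called levels, so when $|A|=|B|$ some level contains a linear number of segments. If no line through two points of one set cuts through the other set, then segments of the same level cross (Section~\ref{sec:levels}). In general, each ordered pair of points whose line does cut through the other set spoils at most two segments (Section~\ref{sec:key}). It then remains to find large subsets $A$ and $B$ for which only a small fraction of the pairs are of this kind, and partitions of the plane supply them (Sections~\ref{sec:main} and~\ref{sec:dense}).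

\section{Levels of segments between two separated sets}\label{sec:levels}

We write a point as $z=(x_z,y_z)$ and identify a nonvertical line $L$ with the affine function whose graph it is. The point $z$ is \emph{above} $L$ if $y_z>L(x_z)$ and \emph{below} $L$ if $y_z<L(x_z)$. For a finite set $Z$, let $h_Z(L)$ be the number of points of $Z$ above $L$. The line through distinct points $u,v$ is called the line $uv$.

A \emph{separated pair} is a pair $(A,B)$ of nonempty finite sets such that $A\subset\{x<0\}$, $B\subset\{x>0\}$, the union $A\cup B$ is in general position, and no two points of $A\cup B$ lie on a vertical line. An \emph{edge} is a pair $e=(a,b)\in A\times B$, identified with the segment $ab$, and $L_e$ is its line. The \emph{level} of $e$ is the number of points above its line,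
\[
\lambda(e)=h_A(L_e)+h_B(L_e).
\]
Since $a$ and $b$ are not counted, $\lambda$ takes values in $\{0,\dots,|A|+|B|-2\}$, so there are at most $|A|+|B|-1$ levels. A directed segment between two points of a set is called a $j$-edge of the set if exactly $j$ of the points lie to its left; the edges of level $j$, directed from $A$ to $B$, are therefore the $j$-edges of $A\cup B$ that go from $A$ to $B$.

An ordered pair $(u,v)$ of distinct points, both in $A$ or both in $B$, is \emph{splitting} if the line $uv$ has points of the other set on both sides. Let $\sigma(A,B)$ be the number of splitting pairs.

The reflection $(x,y)\mapsto(-x,y)$ turns $(A,B)$ into a separated pair with the roles of $A$ and $B$ exchanged. It preserves ``above'', hence levels, crossings and splitting pairs. We use it to state and prove things on one side only.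

\begin{lemma}\label{lem:rank}
Fix $b\in B$ and list $A$ as $a_0,a_1,\dots,a_{|A|-1}$ in the order of increasing slope of the line $ba$. Then $a_i$ is above the line $ba_j$ if and only if $i<j$, so the line $ba_j$ has exactly $j$ points of $A$ above it. If a nonvertical line $\ell$ through $b$ avoids $A$ and $h_A(\ell)=t$, then $a_0,\dots,a_{t-1}$ are above $\ell$ and the other points of $A$ are below it.
\end{lemma}

\begin{proof}
The slopes are distinct by general position. Let $\ell$ be the line through $b$ with slope $\mu$, and let $\mu_a$ be the slope of the line $ba$. Then $y_a-\ell(x_a)=(\mu_a-\mu)(x_a-x_b)$ and $x_a-x_b<0$, so $a$ is above $\ell$ exactly when $\mu_a<\mu$. All the assertions follow.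
\end{proof}

We call $h_A(L_e)$ the \emph{rank of $a$ seen from $b$} and $h_B(L_e)$ the \emph{rank of $b$ seen from $a$}, where $e=(a,b)$. The level is the sum of the two ranks.

\subsection*{No splitting pairs}
Suppose $\sigma(A,B)=0$. A point $a$ is above the line $a'b$ if and only if the triangle $a',b,a$ is oriented counterclockwise, and this depends only on the side of the line $aa'$ on which $b$ lies. As all of $B$ lies on one side of that line, all points of $B$ see $A$ in the same order $a_0,a_1,\dots$. By reflection, all points of $A$ see $B$ in the same order $b_0,b_1,\dots$, and $\lambda(a_i,b_j)=i+j$. Two distinct edges of the same level have the form $(a_i,b_j)$ and $(a_{i'},b_{j'})$ with $i<i'$ and $j>j'$. By Lemma~\ref{lem:rank} and its reflection, $a_i$ is above and $b_j$ is below the line $a_{i'}b_{j'}$, while $a_{i'}$ is below and $b_{j'}$ is above the line $a_ib_j$. The endpoints of each segment lie on opposite sides of the line of the other, so the segments cross. When $|A|=|B|=n$, level $n-1$ is a crossing family of $n$ segments.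

\subsection*{How a splitting pair destroys a crossing}
Take $a_0=(-2,2)$, $a_1=(-3,-2)$, $b=(1,0)$, $z=(3,0)$, with $A=\{a_0,a_1\}$ and $B=\{b,z\}$. The line $a_0b$ has slope $-\frac23$ and only $z$ lies above it. The line $a_1b$ has slope $\frac12$ and only $a_0$ lies above it. So $(a_0,b)$ and $(a_1,b)$ both have level $1$, and they do not cross. When a line turns about $b$ from $a_0$ to $a_1$, it gains the point $a_0$ above it on the left and loses the point $z$ on the right. It meets $z$ during the turn, which means that the line $bz$ separates $a_0$ from $a_1$.

This exchange is quantitative. In any separated pair, let $(a_i,b)$ and $(a_j,b)$ with $i<j$ have the same level, in the numbering of Lemma~\ref{lem:rank}. The line $ba_i$ then has $j-i$ more points of $B$ above it than the line $ba_j$, so at least $j-i$ points $z\in B$ are above the line $ba_i$ and not above the line $ba_j$. Such a $z$ lies to the right of $b$, because to the left of $b$ the line $ba_i$ is the higher one. Hence the slope of the line $bz$ is larger than that of $ba_i$ and at most that of $ba_j$, with equality excluded by general position, and the line $bz$ separates $a_i$ from $a_j$. The farther apart the two ranks, the more splitting pairs $(b,z)$ must pass between them.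

This proportionality is what makes it possible to discard few edges. A single line $bz$ that splits $A$ separates every point of $A$ from some other point of $A$, so we cannot afford to discard $(a_i,b)$ whenever one such line passes between $a_i$ and some $a_j$: that would remove all edges at $b$. We discard it only when at least $|j-i|$ lines do.

\section{Good edges of the same level cross}\label{sec:key}

Let $(A,B)$ be a separated pair. For $b\in B$ and an integer $t$, let
\[
w_b(t)=\#\{z\in B\setminus\{b\}: \text{the line $bz$ has exactly $t$ points of $A$ above it}\}.
\]
The line $bz$ contains no point of $A$, so $(b,z)$ is splitting exactly when $1\le t\le |A|-1$. The number of splitting pairs with first point $b$ is therefore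
\[
d_b=\sum_{t=1}^{|A|-1}w_b(t).
\]
For $a\in A$, define $w_a(t)$ and $d_a$ with the roles of $A$ and $B$ exchanged. Then $\sigma(A,B)=\sum_{a\in A}d_a+\sum_{b\in B}d_b$.

\begin{definition}\label{def:bad}
Integers $i<j$ in $\{0,\dots,|A|-1\}$ form a \emph{heavy pair at $b\in B$} if
\[
w_b(i+1)+w_b(i+2)+\dots+w_b(j)\ \ge\ j-i .
\]
An edge $e=(a,b)$ is \emph{bad at $b$} if the rank $h_A(L_e)$ is one of the two members of a heavy pair at $b$. Heavy pairs at $a\in A$, which lie in $\{0,\dots,|B|-1\}$, and edges \emph{bad at $a$} are defined in the same way from $w_a$ and the rank $h_B(L_e)$. An edge is \emph{bad} if it is bad at one of its endpoints, and \emph{good} otherwise.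
\end{definition}

By Lemma~\ref{lem:rank}, the left side of the inequality counts the points $z\in B\setminus\{b\}$ for which the line $bz$ separates $a_i$ from $a_j$. So two edges of the same level with a common endpoint are both bad. In the four-point example $w_b(1)=w_z(1)=1$, the pair $0<1$ is heavy at $b$ and at $z$, and all four edges are bad; indeed $b$ lies inside the triangle $a_0a_1z$ and no two segments cross.

\begin{theorem}\label{thm:key}
Let $(A,B)$ be a separated pair.
\begin{enumerate}
\item[(i)] Any two distinct good edges of the same level cross.
\item[(ii)] At most $2\sigma(A,B)$ edges are bad.
\end{enumerate}
Consequently every set $E\subseteq A\times B$ contains at least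
\[
\frac{|E|-2\sigma(A,B)}{|A|+|B|-1}
\]
pairwise crossing edges, all of the same level.
\end{theorem}

The last assertion follows from (i) and (ii): at least $|E|-2\sigma(A,B)$ edges of $E$ are good, and they are distributed over at most $|A|+|B|-1$ levels.

\subsection*{Proof of part (i)}
Let $e=(a,b)$ and $e'=(a',b')$ be distinct edges of the same level that do not cross. We show that one of them is bad. The new difficulty is that the edges need not share an endpoint, so there is no obvious point about which to turn a line. The two lines still intersect, and we shall see that an endpoint lying between the axis $x=0$ and the intersection point can play this role; see Figure~\ref{fig:wedge}.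

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!18] (-3.5,2.2)--(0,0.8)--(0,-0.8)--(-3.5,-2.2)--cycle;
\fill[gray!18] (2,0)--(5,1.2)--(5,-1.2)--cycle;
\draw[dotted] (0,-2.2)--(0,2.2) node[above]{$x=0$};
\draw (-3.5,2.2)--(5,-1.2) node[right]{$L$};
\draw (-3.5,-2.2)--(5,1.2) node[right]{$L'$};
\draw[very thick] (-3,2)--(1,0.4);
\draw[very thick] (-2,-1.6)--(4.5,1);
\draw[dashed] (-3.5,1)--(5,-0.133) node[right]{$\ell$};
\fill (-3,2) circle (2pt) node[above right]{$a$};
\fill (-2,-1.6) circle (2pt) node[below right]{$a'$};
\fill (1,0.4) circle (2pt) node[above]{$b$};
\fill (4.5,1) circle (2pt) node[above left]{$b'$};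
\fill (4,0) circle (2pt) node[below]{$z$};
\end{tikzpicture}
\caption{Two non-crossing edges $ab$ and $a'b'$ with two points above each of their lines $L$ and $L'$. The endpoint $b$ lies to the left of the intersection of $L$ and $L'$. The line $\ell$ through $b$ and a point $z$ of the shaded wedge on the right runs between $L'$ and $L$ on the half-plane $x<0$.}
\label{fig:wedge}
\end{figure}

\emph{The intersection point.} Write $L=L_e$ and $L'=L_{e'}$. Each segment meets the axis $x=0$ at an interior point, so $L(0)=L'(0)$ would be a crossing. Name the edges so that $L(0)>L'(0)$. If $L-L'$ were constant, every point above $L$ would be above $L'$, and $a$ would be above $L'$ but not above $L$, giving $\lambda(e')>\lambda(e)$. So $L-L'$ vanishes at exactly one value $\xi\ne0$. The reflection preserves the inequality $L(0)>L'(0)$ and changes the sign of $\xi$, so we may assume $\xi>0$. Then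
\[
L>L' \ \text{ on } x<\xi,\qquad L<L' \ \text{ on } x>\xi .
\]

\emph{The exchange.} Put $i=h_A(L)$ and $i'=h_A(L')$; both are ranks, so both lie in $\{0,\dots,|A|-1\}$. All of $A$ lies in $x<\xi$. Hence every point of $A$ above $L$ is above $L'$, and so is $a$, which gives $i<i'$. Since the levels agree, $h_B(L)-h_B(L')=i'-i$. Let $T$ be the set of points of $B$ that are above $L$ and not above $L'$. Then $|T|\ge h_B(L)-h_B(L')$, that is,
\begin{equation}\label{eq:T}
|T|\ge i'-i\ge 1 .
\end{equation}
Every $z\in T$ satisfies $L(x_z)<y_z\le L'(x_z)$, and therefore $x_z>\xi$.

\emph{The pivot.} If $x_b>\xi$ and $x_{b'}>\xi$, then the intersection point of $L$ and $L'$, whose abscissa $\xi$ exceeds $x_a$ and $x_{a'}$, is interior to both segments, and they cross. So some $u\in\{b,b'\}$ has $x_u\le\xi$. The point $u$ lies on $L$ or on $L'$, and $L'(x_u)\le L(x_u)$, so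
\[
L'(x_u)\le y_u\le L(x_u).
\]

\emph{Lines through the pivot.} Let $z\in T$. Since $x_z>\xi\ge x_u$, the points $u$ and $z$ are distinct; let $\ell$ be the line $uz$. The affine function $L-\ell$ is nonnegative at $x_u$ and negative at $x_z$, so it is strictly decreasing and hence positive on $x<x_u$. The affine function $\ell-L'$ is nonnegative at $x_u$ and nonpositive at $x_z$, so it is nonincreasing and hence nonnegative on $x<x_u$. As $x_u>0$,
\[
L'\le \ell<L \quad\text{on } x<0 .
\]
The $i$ points of $A$ above $L$ and the point $a$ are therefore above $\ell$, and every point of $A$ above $\ell$ is above $L'$. Thus $i+1\le h_A(\ell)\le i'$ for every $z\in T$, and \eqref{eq:T} yields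
\[
w_u(i+1)+\dots+w_u(i')\ge |T|\ge i'-i .
\]
So $i<i'$ is a heavy pair at $u$. If $u=b$, then $e$ is bad at $b$ because $h_A(L_e)=i$. If $u=b'$, then $e'$ is bad at $b'$ because $h_A(L_{e'})=i'$. This proves (i).\hfill$\square$

\medskip
Edges with a common endpoint are covered: after the reduction to $\xi>0$ the common endpoint is $b=b'$, and it is the pivot with $x_u=\xi$. Once the lines are known to intersect, the equality of levels is used only for \eqref{eq:T}, and the absence of a crossing only to produce the pivot. Both members of a heavy pair have to be declared bad because we have no control over which of $b,b'$ is the pivot.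

\subsection*{Proof of part (ii)}
At a fixed point $b$ the count of bad edges is a statement about sequences of integers. An integer $i$ is the smaller member of a heavy pair exactly when the average of $w_b$ over some interval starting at $i+1$ is at least $1$, so the bound we need is a one-sided maximal inequality.

\begin{lemma}\label{lem:max}
Let $w(1),\dots,w(n-1)$ be nonnegative integers with sum $d$. Call integers $i<j$ in $\{0,\dots,n-1\}$ a heavy pair if $w(i+1)+\dots+w(j)\ge j-i$. Then at most $d$ integers are the smaller member of a heavy pair, and at most $d$ integers are the larger member of a heavy pair.
\end{lemma}

\begin{proof}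
Let $F$ be the set of smaller members, and assume $F\neq\emptyset$. Choose heavy pairs greedily from the left: let $i_1=\min F$ with a partner $j_1$, and, given $i_\nu<j_\nu$, let $i_{\nu+1}$ be the least element of $F$ that is at least $j_\nu$, with a partner $j_{\nu+1}$, as long as such an element exists. For $i\in F$ take the largest $\nu$ with $i_\nu\le i$; then $i<j_\nu$, since otherwise $i_{\nu+1}$ would exist and be at most $i$. So the intervals $[i_\nu,j_\nu-1]$ cover $F$. The intervals $[i_\nu+1,j_\nu]$ are disjoint subsets of $[1,n-1]$, because $j_\nu\le i_{\nu+1}$. Hence
\[
|F|\le\sum_\nu (j_\nu-i_\nu)\le\sum_\nu\ \sum_{t=i_\nu+1}^{j_\nu}w(t)\le d .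
\]
For larger members apply this to $w'(t)=w(n-t)$: the pair $i<j$ is heavy for $w$ if and only if $n-1-j<n-1-i$ is heavy for $w'$.
\end{proof}

The total $2d$ can be attained: if $w(t)=d$ for a single $t$ with $d\le t\le n-d$, the smaller members are $t-d,\dots,t-1$ and the larger members are $t,\dots,t+d-1$.

Fix $b\in B$. By Lemma~\ref{lem:rank}, distinct edges at $b$ have distinct ranks $h_A(L_e)$; this is where general position is needed. Lemma~\ref{lem:max} with $w=w_b$ and $n=|A|$ shows that at most $2d_b$ edges are bad at $b$. By reflection, at most $2d_a$ edges are bad at $a\in A$. Summing over all points gives at most $2\sigma(A,B)$ bad edges, which proves (ii) and completes the proof of Theorem~\ref{thm:key}.\hfill$\square$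

\section{The linear bound for point sets}\label{sec:main}

For $|A|=|B|=m$ and $E=A\times B$, Theorem~\ref{thm:key} gives a crossing family of size linear in $m$ as soon as $\sigma(A,B)\le\delta m^2$ with a constant $\delta<\frac12$. A line with points of $B$ on both sides meets the convex hull of $B$. So we cut the given set into many equal parts in such a way that every line meets only a small fraction of their convex hulls, and then choose a pair of parts by averaging. Two crossing lines cut the plane into four quadrants of which any line visits at most three, and iterating this drives the fraction down geometrically.

We use the discrete ham sandwich theorem \cite[Theorem 3.1.2]{MatBU}: for any two finite sets $Q_1,Q_2$ in the plane there is a line such that each of its two open half-planes contains at most half of the points of $Q_1$ and at most half of the points of $Q_2$.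

\begin{lemma}\label{lem:four}
Let $Q$ be a set of $4m$ points in general position, $m\ge1$. There are two intersecting lines $\ell_1\ne\ell_2$ avoiding $Q$ such that each of the four open quadrants they determine contains exactly $m$ points of $Q$. Every line meets at most three of these quadrants.
\end{lemma}

\begin{proof}
Choose a direction parallel to no line spanned by $Q$, and let $\ell_1$ be a line in this direction avoiding $Q$ with $2m$ points on each side; call the two halves $Q_1$ and $Q_2$. Let $\ell$ be a ham sandwich line for $Q_1,Q_2$, and let $Q_i$ have $p_i\le m$ points on the first side of $\ell$ and $q_i\le m$ on the second. Then $(m-p_i)+(m-q_i)$ points of $Q_i$ lie on $\ell$; assign $m-p_i$ of them to the first side and $m-q_i$ to the second. At most two points of $Q$ lie on $\ell$, and a small motion of $\ell$ realizes any assignment without moving other points across: a translation if there is one point or if both go to the same side, and a rotation about their midpoint if two points go to opposite sides. Let $\ell_2$ be the resulting line. Each of the four intersections of a side of $\ell_1$ with a side of $\ell_2$ contains $m\geq 1$ points. For equal or parallel lines one of these intersections would be empty, so $\ell_1$ and $\ell_2$ are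 distinct and intersect.

The lines $\ell_1,\ell_2$ themselves meet no open quadrant. Any other line has at most two points on $\ell_1\cup\ell_2$; removing them leaves at most three connected pieces, each inside one quadrant.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bound was shown in the introduction. For the upper bound let $m=7k$ and let $P$ be a set of $4^6m=28672k$ points in general position.

\emph{Partition.} Apply Lemma~\ref{lem:four} to $P$, then to each of the four subsets obtained, and so on, six times. This gives a tree of subsets of $P$ whose $4^6=4096$ leaves, called \emph{parts}, have $m$ points each. The four children of a node lie in four distinct open quadrants, which are convex, so their convex hulls lie in these quadrants as well. Two consequences follow. First, two distinct parts are contained in different children of some node, so their convex hulls are disjoint. Second, a line that misses the hull of a node misses the hulls of its children, and any line meets the hulls of at most three children of a node; by induction on the depth, every line meets at most $3^6=729$ of the hulls of the parts.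

\emph{Averaging.} For parts $U\ne V$, let $D(U;V)$ be the number of ordered pairs of distinct points of $U$ whose line meets $\operatorname{conv}V$. Such a line meets $\operatorname{conv}U$, hence at most $728$ other hulls, and so $\sum_{V\ne U}D(U;V)\le 728\,m^2$ for each $U$. Summing over $U$ and dividing by the number of unordered pairs of parts, we find $U\neq V$ with
\[
D(U;V)+D(V;U)\le\frac{4096\cdot 728\,m^2}{4096\cdot 4095/2}=\frac{1456}{4095}\,m^2 .
\]

\emph{Applying Theorem~\ref{thm:key}.} The disjoint compact convex sets $\operatorname{conv}U$ and $\operatorname{conv}V$ are strictly separated by a line, and after a small rotation this line is parallel to no line spanned by $U\cup V$. Taking it as the axis $x=0$ with $U$ on the left makes $(U,V)$ a separated pair. The line of a splitting pair in $U$ meets $\operatorname{conv}V$ and vice versa, so $\sigma(U,V)\le D(U;V)+D(V;U)$. Since $1-\frac{2912}{4095}=\frac{1183}{4095}=\frac{13}{45}$, Theorem~\ref{thm:key} with $E=U\times V$ gives at least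
\[
\frac{13}{45}\cdot\frac{m^2}{2m-1}>\frac{13m}{90}=\frac{91k}{90}>k
\]
pairwise crossing segments. Hence $c(k)\le 28672k$.
\end{proof}

\begin{remark}
With depth $j$ in place of $6$, the fraction of edges guaranteed to be good is $1-4(3^j-1)/(4^j-1)$. It is negative for $j\le4$. For $j=5$ it equals $1-\frac{968}{1023}=\frac{5}{93}$, and the same computation works with $m=38k$, that is, with $38912k$ points. One more level of subdivision thus gives the smaller constant.
\end{remark}

\section{Dense geometric graphs}\label{sec:dense}

In a graph with $\varepsilon N^2$ edges, all edges might be among the segments that Theorem~\ref{thm:key} discards, unless the discarded segments number less than $\varepsilon N^2$ in total. So lines must meet a fraction of order $\varepsilon$ of the parts, and we want parts as large as possible. For this we use the partition theorem of Matou\v{s}ek \cite{MatPT}.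

\begin{theorem}[Matou\v{s}ek]\label{thm:part}
There is a constant $C_0\ge1$ with the following property. For every planar set $Q$ of $n$ points and every integer $s$ with $2\le s<n$, the set $Q$ can be partitioned into classes $Q_i$ with $s\le|Q_i|<2s$, each contained in a simplex $\Delta_i$, such that every line crosses at most $C_0\sqrt{n/s}$ of the simplices. Here a line crosses $\Delta_i$ if it meets $\Delta_i$ but does not contain it.
\end{theorem}

We use it in this form: every line has points of $Q_i$ on both sides for at most $C_0\sqrt{n/s}$ classes $Q_i$. Indeed such a line meets the convex set $\Delta_i$, and it does not contain $\Delta_i$ because $Q_i\subset\Delta_i$ has points off the line.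

The exponent $3$ in Theorem~\ref{thm:dense} arises as follows. With about $N/s$ classes, a line cuts a fraction of order $\sqrt{s/N}$ of them; making this of order $\varepsilon$ requires $s$ of order $\varepsilon^2N$. A pair of classes with of order $\varepsilon s^2$ good edges of the graph, spread over fewer than $4s$ levels, then yields of order $\varepsilon s$, that is $\varepsilon^3N$, crossing edges. One point needs care: Theorem~\ref{thm:part} does not assert that the classes have disjoint convex hulls. We therefore first find a line crossed by a constant fraction of the edges and partition its two sides separately.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]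
Put $c_1=2^{-14}C_0^{-2}$ and $c=c_1/64$. For a graph with $N$ vertices and $M=\varepsilon N^2$ edges we have $\varepsilon\le\frac12$ and $\varepsilon^3N=M^3/N^5$. A single edge is a crossing family, so there is nothing to prove for a graph with $M\ge1$ and $cM^3/N^5\le1$. Rotate the coordinates so that no two vertices lie on a vertical line.

\emph{Step 1: a line crossed by a quarter of the edges.} As long as $N\ge10$, split the vertices by a vertical line into sets of sizes $\lfloor N/2\rfloor$ and $\lceil N/2\rceil$. If at least $M/4$ edges join the two sets, stop. Otherwise one of the sets spans $M'\ge\frac38M$ edges on $N'\le\frac{N+1}{2}$ vertices, and we pass to this subgraph, which has at least one edge. The quantity to be attained does not decrease: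
\[
\frac{M'^3/N'^5}{M^3/N^5}\ge\frac{27}{512}\Bigl(\frac{2N}{N+1}\Bigr)^5=\frac{27}{16}\Bigl(\frac{N}{N+1}\Bigr)^5\ge\frac{27}{16}\Bigl(\frac{10}{11}\Bigr)^5=\frac{2700000}{2576816}>1 .
\]
So it suffices to prove the bound for the subgraph. The number of vertices drops at each pass, so the process ends. If it ends with $N<10$, then $M^3/N^5\le (N^2/2)^3/N^5=N/8<2$ and $cM^3/N^5<1$. Otherwise, denoting by $N,M,\varepsilon$ the parameters of the final graph, we have $N\ge10$ and, after a translation, a separated pair $(A_0,B_0)$ with $|A_0|+|B_0|=N$ and $|A_0|,|B_0|\ge\lfloor N/2\rfloor$, joined by at least $\varepsilon N^2/4$ edges of the graph.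

\emph{Step 2: partition.} Let $s=\lfloor c_1\varepsilon^2N\rfloor$. If $s\le1$, then $c_1\varepsilon^2N<2$, so $c\,\varepsilon^3N<2\varepsilon/64<1$ and one edge suffices. Let $s\ge2$; then $s\ge\frac12c_1\varepsilon^2N$. Also $s\le c_1N<N/3\le\lfloor N/2\rfloor$, so Theorem~\ref{thm:part} applies to $A_0$ and to $B_0$ with this $s$. It gives classes $A_i$ and $B_j$, at most $N/s$ of each kind, and every $(A_i,B_j)$ is a separated pair.

\emph{Step 3: counting bad edges over all pairs of classes.} The edges of the graph may be distributed unevenly, so instead of looking for one pair of classes with few splitting pairs we bound the total. An ordered pair of distinct points of $A_i$ is splitting in $(A_i,B_j)$ for at most $C_0\sqrt{N/s}$ values of $j$, and there are at most $\sum_i|A_i|^2\le2s|A_0|$ such ordered pairs. The same holds for the classes $B_j$ with $|B_0|$ in place of $|A_0|$. Therefore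
\[
\sum_{i,j}\sigma(A_i,B_j)\le 2s\,(|A_0|+|B_0|)\,C_0\sqrt{N/s}=2C_0N^2\sqrt{s/N}\le 2C_0\sqrt{c_1}\,\varepsilon N^2=\frac{\varepsilon N^2}{64}.
\]
Each segment between $A_0$ and $B_0$ is an edge of exactly one pair $(A_i,B_j)$. By Theorem~\ref{thm:key}(ii), at most $\varepsilon N^2/32$ of these segments are bad in their pair. So at least $\varepsilon N^2/4-\varepsilon N^2/32\ge\varepsilon N^2/8$ edges of the graph are good in their pair.

\emph{Step 4: one pair, one level.} There are at most $(N/s)^2$ pairs, so some pair $(A_i,B_j)$ contains at least $\varepsilon s^2/8$ good edges of the graph. They lie on at most $|A_i|+|B_j|-1<4s$ levels, so at least $\varepsilon s/32$ of them have the same level, and they cross pairwise by Theorem~\ref{thm:key}(i). Finally $\varepsilon s/32\ge c_1\varepsilon^3N/64=c\,\varepsilon^3N$.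

\emph{Optimality.} Pairwise crossing edges have distinct endpoints, so no graph on $N$ vertices has more than $N/2$ of them; the dependence on $N$ cannot be better than linear. Now let $\varepsilon\le\frac14$ and $t=\lfloor1/(4\varepsilon)\rfloor$, so that $\frac1{8\varepsilon}\le t\le\frac1{4\varepsilon}$, and let $N\ge2t$ be divisible by $t$. Place $N$ points on the parabola $y=x^2$, where no three are collinear, group them from left to right into $t$ clusters of $N/t$ points, and join two points when they lie in the same cluster. Since $N/t\ge2$, the number of edges is
\[
\frac N2\Bigl(\frac Nt-1\Bigr)\ge\frac{N^2}{4t}\ge\varepsilon N^2,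
\]
and edges can be deleted to bring the number down to $\varepsilon N^2$. The clusters occupy disjoint vertical strips, so pairwise crossing edges lie in one cluster. They have distinct endpoints, so there are at most $\frac{N}{2t}\le4\varepsilon N$ of them.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On Some Numbers Related to the Erd\H{o}s--Szekeres Theorem},
\texttt{https://www.scirp.org/pdf/OJDM\_2013071216525303.pdf}.

\bibitem{MatPT}
Matou\v{s}ek, \emph{Efficient partition trees}, Discrete Comput. Geom. 8 (1992), 315--334.

\bibitem{MatBU}
Matou\v{s}ek, \emph{Using the Borsuk--Ulam Theorem}.

\end{thebibliography}
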